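# The universal relation on $n\ge 3$ bits costs exactly $n+1$ bits

## Three coordinates in four bits, six in seven

Alice holds a word $x$ of three bits, Bob holds a word $y$ of three bits, and they are promised that $x\ne y$. They want to agree on an index $i$ with $x_i\neq y_i$, and both must know it at the end. How many bits must they exchange?

The obvious way costs five bits: Alice sends all of $x$, and Bob answers with an index in two bits. Here is a way with four.

Alice sends $x_3$. If $y_3\ne x_3$, Bob sends $0$, and both know the answer is $3$. If $y_3=x_3$, then $(x_1,x_2)\ne(y_1,y_2)$. Bob now sends $1$ followed by $y_1$, and Alice answers with $x_1$. If $x_1\ne y_1$ the answer is $1$; otherwise the words can only differ in position $2$, and the answer is $2$.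

For instance, let $x=011$ and $y=001$. Alice sends $1$, Bob sends $1,0$, Alice sends $0$, and the output is $2$. In the longest case the count is $1+2+1=4$.

This protocol is lopsided. After Bob's $0$ nothing more is said, while after his $1$ two more bits follow. So after $0$ Bob has two free bits, enough to name one of *four* positions. Let $n=6$. Alice sends $x_3,x_4,x_5,x_6$. If Bob sees a difference there, he sends $0$ and two bits naming the position. Otherwise he sends $1,y_1$ and Alice answers $x_1$. This costs $4+3=7$ bits. In the same way $n+1$ bits suffice for $n=3,4,5,6$.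

At $n=7$ the trick runs out: Alice would send $x_3,\dots,x_7$, and five positions do not fit into two bits. One more bit repairs this, at a total of $5+4=9=n+2$. Can it be done with $8$? And what happens for larger $n$?

## Protocols and the value of $f(n)$

**Definition (protocol).** A deterministic protocol is a binary tree. At each inner node one party, determined by the node, sends one bit that depends on that party's input. Each leaf carries an output. The length is the number of bits exchanged in the worst case.

The output is a function of the transcript, so both parties know it. We say "solvable in $k$ bits" for worst-case length at most $k$.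

**Definition (universal relation).** Alice gets $x\in\{0,1\}^n$, Bob gets $y\in\{0,1\}^n$, with the promise $x\neq y$. The output must be an index $i$ with $x_i\ne y_i$. Let $f(n)$ be the least length of a protocol.

The following facts are known; the problem comes from "The Communication Complexity of the Universal Relation", http://renyi.hu/~tardos/uri.pdf.

(a) $f(n)\le n+2$.

(b) $f(n)\ge n+1$ for $n>2$.

(c) For $n=1$ no communication is needed, for $n=2$ it suffices to exchange first bits, and for $3\le n\le 6$ the value $n+1$ is achieved.

For $n\ge 7$ these facts leave two candidates, $n+1$ and $n+2$.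

**Theorem 1.** $f(n)=n+1$ for every $n\ge 7$.

**Theorem 2 (complete classification).** $f(1)=0$, $f(2)=2$, and $f(n)=n+1$ for all $n\ge 3$. Moreover the bound $n+1$ is achieved for $n\ge 7$ with only $O(\log^* n)$ alternating messages.

Here a message is a maximal run of consecutive bits sent by the same party, and $\log^* n$ is the number of times $\log_2$ must be applied to bring $n$ down to at most $1$. For example $16\to4\to2\to1$, so $\log^*16=3$. The main work is the upper bound. We do not rely on (b), because a short proof of the lower bound is given near the end.

## Games with alarms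

In the opening protocol, once Alice has sent her tail, Bob is in one of two situations. Either he has seen a difference in the tail and must announce which one, or he still holds a short word to be compared with Alice's. We isolate this situation.

**Definition (game with alarms).** Let $A,B\subseteq\{0,1\}^r$ and $m\ge0$. In the game $[A\mid B+m]$ the *listener* holds some $x\in A$. The *speaker* holds either some $y\in B$ or an alarm $i\in\{1,\dots,m\}$. If the speaker holds alarm $i$, the output must be "alarm $i$". If he holds $y\ne x$, the output must be a coordinate $c$ with $x_c\ne y_c$. If he holds $y=x$, there is no requirement. Either of Alice and Bob may play either role.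

**Definition ($G(r,m)$).** $G(r,m)$ is the statement that $[\{0,1\}^r\mid\{0,1\}^r+m]$ is solvable in $r+1$ bits.

As a small example, $G(1,2)$ holds: the speaker sends $0$ and one bit naming the alarm, or he sends $1$ and the output is coordinate $1$. Clearly $G(r,m)$ implies $G(r,m')$ for $m'\le m$.

**Lemma 3.** If $G(r,m)$ holds, then $f(n)\le n+1$ for all $n$ with $r\le n\le r+m$.

*Proof.* Alice sends her last $n-r$ bits. If Bob's last $n-r$ bits differ from hers, he holds as alarm a position of difference; there are $n-r\le m$ possible alarms. Otherwise the first $r$ bits of the two words differ, and Bob holds as $y$ his first $r$ bits. They play $G(r,n-r)$ with Bob as speaker. The total is $(n-r)+(r+1)=n+1$. $\square$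

**Lemma 4 (Kraft).** Suppose the speaker's possible inputs are partitioned into classes, class $j$ is solvable in $k_j\le k$ bits once both parties know the class, and
$$\sum_j 2^{k_j}\le 2^k .$$
Then the whole game is solvable in $k$ bits. A class consisting of $2^\kappa$ alarms is solvable in $\kappa$ bits.

*Proof.* Recall Kraft's inequality: a binary prefix-free code with codeword lengths $\ell_j$ exists as soon as $\sum_j2^{-\ell_j}\le1$. With $\ell_j=k-k_j$ the hypothesis is exactly this condition. The speaker sends the codeword of his class, and both parties know when it ends because the code is prefix-free. Then $k_j$ more bits suffice, for a total of at most $(k-k_j)+k_j=k$. The last sentence is clear: the speaker names the alarm. $\square$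

So a $k$-bit game has a *budget* of $2^k$ units, and a class solvable in $k_j$ bits *costs* $2^{k_j}$ units. The opening protocol reads as follows.

**Lemma 5.** $G(2,4)$ holds.

*Proof.* There are three classes: the four alarms ($2$ bits), the points with $y_1=0$, and the points with $y_1=1$. In each of the last two, one bit suffices: the listener sends $x_1$; if it differs from the known $y_1$ output coordinate $1$, otherwise coordinate $2$. The cost is $4+2+2=8=2^3$, with codewords $0$, $10$, $11$. $\square$

We need one general source of classes. A $p$-dimensional subcube of $\{0,1\}^D$ is obtained by fixing $D-p$ coordinates and leaving the other $p$ free; a one-dimensional subcube is an edge.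

**Lemma 6.** Let $F\subseteq\{0,1\}^D$ be a $p$-dimensional subcube and suppose $G(p,D-p)$ holds. If one party holds $y\in F$ and the other holds an arbitrary $x\in\{0,1\}^D$, the problem of finding a difference is solvable in $p+1$ bits.

*Proof.* The holder of $x$ acts as the speaker. If $x\notin F$, his alarm is one of the $D-p$ fixed coordinates of $F$ on which $x$ disagrees with $F$; this is a coordinate where $x$ and $y$ differ. If $x\in F$, both words are described by their $p$ free coordinates. The game is the one of $G(p,D-p)$, which takes $p+1$ bits. $\square$

For example, let $F=\{000,001\}$ in $\{0,1\}^3$. If $x=101$, its holder raises the alarm "coordinate $1$". Here $p=1$, and $G(1,2)$ finishes in two bits.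

## Two units per point, and what must be beaten

Lemma 3 suggests a plan for $n=7$: prove $G(6,m)$ with some $m\ge1$. The budget is $2^{7}=128$. The first thing to try is to cut the six-cube into two-dimensional subcubes. Each of them is solvable in $3$ bits by Lemma 6, because $G(2,4)$ holds. There are $16$ of them, each costs $8$, and
$$16\cdot8=128 .$$
The budget is exhausted and no alarm fits: we have proved $G(6,0)$, that is, $f(6)\le7$, which we knew.

This is not bad luck with the choice of cubes. In Lemma 6 a $p$-dimensional subcube has $2^p$ points and costs $2^{p+1}$, two units per point. The budget of $G(r,m)$ is $2^{r+1}$, again two units per point of $\{0,1\}^r$. So any partition of $\{0,1\}^r$ into subcubes, all treated by Lemma 6, leaves exactly zero units for alarms.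

Hence we need sets $K$ that are cheaper: the speaker holds $y\in K$, the listener holds an *arbitrary* $x$, and the problem is solved in $k$ bits although $|K|>2^{k-1}$.

Suppose we had two disjoint sets $K,K'$ of the same size in $\{0,1\}^r$, each solvable in $k=r-1$ bits, and the rest of $\{0,1\}^r$ were tiled by subcubes at two units per point. What remains for alarms is
$$2^{r+1}-2\cdot2^{r-1}-2\bigl(2^r-2|K|\bigr)=4|K|-2^r . \tag{1}$$
This is positive exactly when $|K|>2^{r-2}=2^{k-1}$.

## Eighteen points of the six-cube in five bits

**A try in four coordinates.** Write points of $\{0,1\}^4$ as $(h,w)$ with $h\in\{0,1\}^3$, $w\in\{0,1\}$. Let $|h|$ be the Hamming weight, and put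
$$T=\{100,010,001\},\qquad \overline T=\{011,101,110\},\qquad K_0=T\times\{0,1\}.$$
We write $h_j$ and $w$ also for the names of the coordinates.

Suppose $y\in K_0$. Bob can tell in two bits which $j$ has $h_j(y)=1$, and he still has one of the four two-bit strings to spare. Alice replies with $h_j(x)$. If it is $0$, they output $h_j$. If it is $1$ and $x\in K_0$ too, then $h(x)=h(y)$ and they output $w$. That is three bits for six points, and $6>2^{2}$.

But the listener must be arbitrary, and here this breaks. Take $x=(110,0)$ and $y=(100,0)$. Bob says $j=1$ and Alice replies $1$. The words differ only in $h_2$, so $w$ is wrong. Three bits are used up. The protocol works exactly as long as $h_j(x)=1$ forces $h(x)=h(y)$, and for that $|h(x)|\le1$ is enough. So we record it with this wider listener's set, and we use the spare string for two alarms. Let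
$$K_0^+=\{h:|h|\le1\}\times\{0,1\}.$$

**Lemma 7.** $[K_0^+\mid K_0+2]$ is solvable in $3$ bits.

*Proof.* With $2$ bits the speaker says "alarm", or the $j\in\{1,2,3\}$ with $h_j(y)=1$. After "alarm" he says which one ($1$ bit). After $j$, the listener sends $h_j(x)$. If it is $0$, output $h_j$. If it is $1$, then $h(x)=h(y)$ because $|h(x)|\le1$; so $x$ and $y$ can differ only in $w$, and the output is $w$. $\square$

**The way past the bad listeners.** An Alice with a bad $x$ must be able to say so *before* the game of Lemma 7 starts. A separate announcement would cost too much. So we let the announcement share its bits with something useful. We add two coordinates $\rho_1\in\{0,1\}^2$, and Alice starts by sending $\rho_1(x)$. Bob's $y$ is allowed only three of the four values of $\rho_1$, and the fourth string, $11$, is Alice's signal for "my $x$ is unusual". If $\rho_1(y)\ne\rho_1(x)$, Bob has one of two alarms to announce, and Lemma 7 carries exactly two alarms.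

Write points of $\{0,1\}^6$ as $(h,w,\rho_1)$ and put
$$R_1=\{00,01,10\},\qquad K_1=T\times\{0,1\}\times R_1,\qquad K_1'=\overline T\times\{0,1\}\times R_1 .$$
Then $|K_1|=|K_1'|=18$.

**Lemma 8.** If one party (Bob) holds $y\in K_1$ and the other (Alice) holds an arbitrary $x\in\{0,1\}^6$, the difference problem is solvable in $5$ bits. The same holds for $K_1'$.

*Proof.* Complementing the three $h$-coordinates in both inputs exchanges $K_1$ and $K_1'$ and keeps the set of differing positions. So we treat $K_1$.

**Step 1.** *The usual listeners.* If $|h(x)|\le1$ and $\rho_1(x)\ne11$, Alice sends the two bits $\rho_1(x)$. Now Alice is a listener whose $(h,w)$-part lies in $K_0^+$. Bob is a speaker: if $\rho_1(y)\ne\rho_1(x)$, his alarm is one of the two coordinates of $\rho_1$ where they differ; otherwise he holds the $(h,w)$-part of $y$, an element of $K_0$. Lemma 7 finishes in $3$ bits. If $y\neq x$ and there is no alarm, the $(h,w)$-parts differ, so its output is correct.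

**Step 2.** *The unusual listeners, in the three bits left after the string $11$.* Otherwise Alice sends $11$. She then announces the first of the following cases that applies, by the string in parentheses.

* ($00$) $\rho_1(x)=11$. As $\rho_1(y)\ne11$, Bob names with $1$ bit a coordinate of $\rho_1(y)$ equal to $0$; output it. This takes $2+1=3$ bits.
* ($01$) $\rho_1(x)\ne11$ and $h_1(x)=h_2(x)=1$. As $|h(y)|=1$, Bob names with $1$ bit some $j\in\{1,2\}$ with $h_j(y)=0$; output $h_j$. This takes $3$ bits.
* ($1$) Otherwise $\rho_1(x)\neq 11$, so $|h(x)|\ge2$, but $h_1(x),h_2(x)$ are not both $1$. So $h_3(x)=1$ and exactly one of $h_1(x),h_2(x)$ is $1$. Bob sends $h_3(y)$. If it is $0$, output $h_3$. If it is $1$, then $h_1(y)=h_2(y)=0$, and Alice names with $1$ bit the $j\in\{1,2\}$ with $h_j(x)=1$; output $h_j$. This takes at most $1+1+1=3$ bits.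

In all cases the total is at most $2+3=5$. $\square$

So $18$ points cost $2^5=32$ units, where subcubes would charge $36$. With two such sets, (1) promises $4\cdot18-64=8$ alarms, provided the rest can be tiled. The second set also helps the tiling. The complement of $K_1$ alone has $46$ points, which is not a multiple of $4$, so it is not a disjoint union of two-dimensional subcubes. The complement of $K_1\cup K_1'$ has $28=7\cdot4$ points.

## The six-cube settles $7\le n\le 14$

Let $C=T\cup\overline T=\{0,1\}^3\setminus\{000,111\}$. This set is the disjoint union of the three edges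
$$\{100,110\},\quad\{010,011\},\quad\{001,101\}. \tag{2}$$

**Lemma 9.** $\{0,1\}^6\setminus(K_1\cup K_1')$ is a disjoint union of $7$ two-dimensional subcubes.

*Proof.* Since $K_1\cup K_1'=C\times\{0,1\}\times R_1$, a point lies in the complement exactly when $h\in\{000,111\}$ or $\rho_1=11$; the bit $w$ is free. The set of pairs $(h,\rho_1)$ with this property has $2\cdot4+6=14$ elements. It is the disjoint union of $7$ edges: for $h=000$ and for $h=111$, the edges $\rho_1\in\{00,01\}$ and $\rho_1\in\{10,11\}$; and for $\rho_1=11$, the three edges of (2). Multiplying each by $\{0,1\}_w$ gives the $7$ subcubes. $\square$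

**Proposition 10.** $G(6,8)$ holds. Hence $f(n)\le n+1$ for $6\le n\le14$.

*Proof.* Partition the speaker's inputs in $[\{0,1\}^6\mid\{0,1\}^6+8]$ into $K_1$ and $K_1'$ ($5$ bits each, by Lemma 8), the $7$ subcubes of Lemma 9 ($3$ bits each, by Lemma 6 and $G(2,4)$), and one class of $8$ alarms ($3$ bits). The cost is
$$32+32+7\cdot8+8=128=2^7,$$
so Lemma 4 gives $7$ bits. Lemma 3 does the rest. $\square$

For $n=7$, concretely: Alice sends $x_7$. Bob uses $2$ bits to say $y\in K_1$ or $y\in K_1'$ (for the first six bits $y$), or $4$ bits to name one of the seven subcubes or to say "we differ in the tail". Then $5$, $5$, $3$, $3$ bits remain, and the total is $8$.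

## Longer blocks: the sets $K_t$

To go beyond $n=14$ we want larger sets. The natural continuation is to add another two-bit block with three allowed values. That gives $18\cdot3=54$ points in $5+2=7$ bits. But $54<64=2^6$: such a set costs *more* than two units per point. The advantage of $K_1$ over subcubes is the factor $\frac{18}{16}=\frac98$, and one more factor $\frac34$ destroys it.

So a new block must forbid only a tiny fraction of its strings, which means that it must be long. Its length $u$ is limited: if the two words disagree on the block, the mismatch has to be announced as one of $u$ alarms in the smaller game. So we want the smaller game to carry many alarms. The forbidden strings provide them. Between players who both hold elements of $K_1$, the string $11$ is never a value of $\rho_1$. So a speaker may send $11$ followed by $3$ bits to name one of $8$ alarms. Hence a block of length $8$ can be placed on top of $K_1$. If that block has $16$ forbidden strings, the next game has $16\cdot 2^5=512$ alarms, and so on.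

**Definition (parameters).** Put $k_0=3$, $e_0=2$. For $t\ge1$ let
$$u_t=e_{t-1},\quad s_1=2,\quad s_t=u_t/2\ (t\ge2),\quad k_t=k_{t-1}+u_t,\quad e_t=2^{k_t-s_t},\quad D_t=k_t+1 .$$

Here $u_t$ is the length of the $t$-th block, $e_t$ the number of alarms, and $k_t$ the number of bits. The first values are $u_1=2$, $k_1=5$, $e_1=8$, $D_1=6$; then $u_2=8$, $s_2=4$, $k_2=13$, $e_2=512$, $D_2=14$; then $u_3=512$. Three facts will be used.

* All $u_t$ are powers of two, and $D_t=4+u_1+\dots+u_t$.
* For $t\ge2$ we have $k_t-s_t=k_{t-1}+u_t/2$, so
$$u_{t+1}=e_t=2^{k_{t-1}+u_t/2}. \tag{3}$$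
* For $t\ge2$, (3) gives $u_{t+1}\ge2^{5+u_t/2}\ge2u_t$. As $u_2=8$, it follows that $u_t\ge2^{t+1}$ for $t\ge2$.

**Definition (the sets).** Write points of $\{0,1\}^{D_t}$ as $(h,w,\rho_1,\dots,\rho_t)$ with $h\in\{0,1\}^3$, $w\in\{0,1\}$, $\rho_i\in\{0,1\}^{u_i}$. Let
$$R_i=\{\rho\in\{0,1\}^{u_i}:\text{ the first }s_i\text{ bits of }\rho\text{ are not all }1\},\qquad |R_i|=2^{u_i}-2^{u_i-s_i},$$
$$K_t=T\times\{0,1\}\times R_1\times\dots\times R_t,\qquad K_t'=\overline T\times\{0,1\}\times R_1\times\dots\times R_t .$$

For $t=0$ and $t=1$ these are the sets we had. In the second block $R_2$ omits the $16$ strings that start with $1111$, so $|K_2|=18\cdot240=4320$. This exceeds $2^{k_2-1}=4096$.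

**Lemma 11.** For all $t\ge0$, $[K_t\mid K_t+e_t]$ is solvable in $k_t$ bits. For $t\ge1$ this is done by a protocol in which the speaker first sends $u_t$ bits: the strings in $R_t$ announce his component $\rho_t$; the $2^{u_t-s_t}$ remaining strings ("slots") are used only for alarms, and each slot is followed by $k_{t-1}$ bits.

*Proof.* Induction on $t$. For $t=0$ the claim follows from Lemma 7, since $K_0\subseteq K_0^+$, $e_0=2$ and $k_0=3$. Let $t\ge1$.

**Step 1.** *Alarms.* A speaker with an alarm sends a slot and then $k_{t-1}$ further bits. This distinguishes
$$2^{u_t-s_t}\cdot2^{k_{t-1}}=2^{k_t-s_t}=e_t$$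
alarms, which is the required number.

**Step 2.** *Points: compare the last block and exchange the roles.* A speaker with $y\in K_t$ sends $\rho=\rho_t(y)\in R_t$. From now on the old listener acts as speaker. If $\rho_t(x)\ne\rho$, he holds as alarm a coordinate of the $t$-th block where $x$ differs from $\rho$; there are $u_t=e_{t-1}$ possible alarms. If $\rho_t(x)=\rho$, he holds the element of $K_{t-1}$ obtained from $x$ by deleting the last block. The old speaker, now listener, holds the element of $K_{t-1}$ obtained from $y$. This is the game $[K_{t-1}\mid K_{t-1}+e_{t-1}]$, and by induction $k_{t-1}$ bits suffice. If $x\ne y$ and $\rho_t(x)=\rho_t(y)$, the shortened words differ, so the output is correct. The total is $u_t+k_{t-1}=k_t$. $\square$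

*Example with $t=1$.* The speaker holds $y=(100,1,00)$. He sends $00$. If $x=(100,0,01)$, the listener has the alarm "second coordinate of $\rho_1$" and announces it in $3$ bits. If $x=(100,0,00)$, he says $j=1$ in two bits, the old speaker replies $h_1(y)=1$, and they output $w$. Either way $5$ bits are used.

Lemma 11 has both players in $K_t$. An arbitrary $x$ is handled by the slots again. They are idle when the speaker has no alarms, so they can announce *why* $x$ is not in $K_t$.

**Lemma 12.** Let $t\ge1$. If one party (Bob) holds $y\in K_t$ and the other (Alice) holds an arbitrary $x\in\{0,1\}^{D_t}$, the difference problem is solvable in $k_t$ bits. The same holds for $K_t'$.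

*Proof.* The case $t=1$ is Lemma 8. Let $t\ge2$. As before, complementing the three $h$-coordinates in both inputs exchanges $K_t$ and $K_t'$ and preserves differences, so we treat $K_t$.

**Step 1.** *Listeners inside $K_t$.* If $x\in K_t$, Alice plays as the speaker in the protocol of Lemma 11, without alarms, with Bob as listener. Her first $u_t$ bits form a string in $R_t$, and the total is $k_t$ bits.

**Step 2.** *Listeners outside $K_t$: there are enough slots.* If $x\notin K_t$, at least one of the following $t+2$ statements is true: $h(x)=000$; $|h(x)|\ge2$; $\rho_i(x)\notin R_i$ for some given $i\in\{1,\dots,t\}$. Alice sends a slot that announces one true statement. There are $2^{u_t-s_t}=2^{u_t/2}\ge2^{2^t}\ge t+2$ slots, where we used $u_t\ge2^{t+1}$. Then $k_{t-1}\ge5$ bits remain.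

**Step 3.** *Each announced reason leads to a difference within the remaining bits.*

* $h(x)=000$: Bob names with $2$ bits the $j$ with $h_j(y)=1$; output $h_j$.
* $|h(x)|\ge2$: Alice names with $2$ bits a pair $j\ne j'$ with $h_j(x)=h_{j'}(x)=1$ (there are three pairs). As $|h(y)|=1$, Bob can name with $1$ bit a member of the pair where $h(y)$ is $0$; output it. This takes $3$ bits.
* $\rho_i(x)\notin R_i$: the first $s_i$ bits of $\rho_i(x)$ are all $1$. As $\rho_i(y)\in R_i$, Bob can name one of these $s_i$ positions where $\rho_i(y)$ is $0$; output it. For $i=1$ this takes $1$ bit. For $i\ge2$ we have $s_i=u_i/2$ and $u_i=e_{i-1}=2^{k_{i-1}-s_{i-1}}$, so it takes $\log_2(u_i/2)=k_{i-1}-s_{i-1}-1<k_{t-1}$ bits.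

The total is at most $u_t+k_{t-1}=k_t$. $\square$

## Tiling what lies outside $K_t\cup K_t'$

For the remaining points we want subcubes whose dimension $p_t$ is the dimension of the previous stage, because there we will know a statement $G(p_t,\cdot)$. Put $p_1=2$ and $p_t=D_{t-1}$ for $t\ge2$.

**Lemma 13.** For $t\ge1$, $\{0,1\}^{D_t}\setminus(K_t\cup K_t')$ is a disjoint union of $p_t$-dimensional subcubes.

*Proof.* The case $t=1$ is Lemma 9. Let $t\ge2$. We use freely that a subcube of dimension $q\ge p$ is a disjoint union of $p$-dimensional subcubes: fix $q-p$ of its free coordinates in all ways.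

**Step 1.** *Split the complement by its last block.* Let $M=K_{t-1}\cup K_{t-1}'\subseteq\{0,1\}^{D_{t-1}}$, so $K_t\cup K_t'=M\times R_t$. Its complement is the disjoint union of
$$M^c\times\{0,1\}^{u_t}\qquad\text{and}\qquad M\times R_t^c ,$$
where $R_t^c$ (first $s_t=u_t/2$ bits all $1$) is a subcube of dimension $u_t/2$.

**Step 2.** *For $t\ge3$ the last block alone is large enough.* Put $a=k_{t-2}\ge5$ and $b=u_{t-1}/2\ge4$. By (3) with $t-1\ge2$ in place of $t$, $u_t=2^{a+b}$. Since $a+b\ge9$, we have $2^{a+b}\ge4(a+b)$. Also $4(a+b)\ge2(a+2b+1)$ because $2a\ge2$. Finally $a+2b+1=k_{t-2}+u_{t-1}+1=D_{t-1}$. Hence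
$$u_t\ge2D_{t-1}=2p_t .$$
So for every point $z\in\{0,1\}^{D_{t-1}}$ the subcubes $\{z\}\times\{0,1\}^{u_t}$ and $\{z\}\times R_t^c$ have dimension at least $p_t$. They split into $p_t$-dimensional subcubes. Taking $z\in M^c$ in the first kind and $z\in M$ in the second tiles both parts.

**Step 3.** *For $t=2$ the second part needs help from $C$ and $w$.* Here $p_2=6$ and $u_2=8\ge6$, so the first part is tiled as in Step 2. But $R_2^c$ has dimension only $4$. Now $M\times R_2^c=C\times\{0,1\}\times R_1\times R_2^c$ is the disjoint union of the subcubes
$$(\text{edge of }C\text{ from (2)})\times\{0,1\}\times\{\rho\}\times R_2^c,\qquad\rho\in R_1,$$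
each of dimension $1+1+0+4=6$. $\square$

As a check for $t=2$: the first part gives $28\cdot4=112$ subcubes, the second $3\cdot3=9$. Together $121\cdot64=7744=2^{14}-2\cdot4320$, as it should be.

## $G(D_t,m_t)$ and the upper bound for all $n\ge6$

**Proposition 14.** For all $t\ge1$, $G(D_t,m_t)$ holds with $m_t=4|K_t|-2^{D_t}$, and $m_t\ge e_t$.

*Proof.* **Step 1.** *We show $m_t\ge e_t$; this makes consecutive stages fit together.* We have
$$|K_t|=18\prod_{i=2}^t\bigl(2^{u_i}-2^{u_i/2}\bigr),\qquad 2^{D_t}=64\prod_{i=2}^t2^{u_i},$$
and hence
$$\frac{m_t}{2^{D_t}}=\frac98\prod_{i=2}^t\bigl(1-2^{-u_i/2}\bigr)-1 . \tag{4}$$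
For $t=1$ this gives $m_1=8=e_1$. Let $t\ge2$. The factor with $i=2$ is $1-2^{-4}=\frac{15}{16}$. For $i\ge3$ we have $u_3=512$ and $u_{i+1}\ge2u_i$, so each term of $\sum_{i\ge3}2^{-u_i/2}$ is at most half the preceding one. Therefore the sum is at most $2\cdot2^{-256}<\frac1{100}$. Since $\prod(1-a_i)\ge1-\sum a_i$ for $a_i\in[0,1]$, the right side of (4) is at least
$$\frac98\cdot\frac{15}{16}\cdot\frac{99}{100}-1=\frac{135}{128}\cdot\frac{99}{100}-1=\frac{565}{12800}>\frac{400}{12800}=\frac1{32}.$$
On the other side, $e_t/2^{D_t}=2^{k_t-u_t/2-k_t-1}=2^{-1-u_t/2}\le2^{-5}=\frac1{32}$, since $u_t\ge8$. Hence $m_t\ge e_t$.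

**Step 2.** *We check the hypothesis of Lemma 6, by induction on $t$.* For $t=1$ the assertion $G(6,8)$ is Proposition 10. Let $t\ge2$ and suppose $G(D_{t-1},m_{t-1})$ holds. Then $p_t=D_{t-1}$ and
$$D_t-p_t=u_t=e_{t-1}\le m_{t-1}$$
by Step 1, so $G(p_t,D_t-p_t)$ holds.

**Step 3.** *We balance the budget.* In $[\{0,1\}^{D_t}\mid\{0,1\}^{D_t}+m_t]$ partition the speaker's inputs into the following classes.

* $K_t$ and $K_t'$, which are disjoint, each solvable in $k_t$ bits by Lemma 12.
* The subcubes of Lemma 13. If $N$ is their number, then $N2^{p_t}=2^{D_t}-2|K_t|$. Each is solvable in $p_t+1$ bits by Lemma 6 and Step 2.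
* The alarms. From the last equation,
$$m_t=4|K_t|-2^{D_t}=2\bigl(2^{D_t}-N2^{p_t}\bigr)-2^{D_t}=2^{D_t}-N2^{p_t+1},$$
which is divisible by $2^{p_t+1}$ because $D_t\ge p_t+1$. So the alarms split into classes of $2^{p_t+1}$, each solvable in $p_t+1$ bits; the total cost of these classes is $m_t$.

The sum in Lemma 4 is
$$2\cdot2^{k_t}+N2^{p_t+1}+m_t=2^{D_t}+2^{D_t}=2^{D_t+1},$$
so $D_t+1$ bits suffice. $\square$

For $t=2$ the numbers are $m_2=4\cdot4320-16384=896$ and $16384+121\cdot128+896=32768=2^{15}$.

**Proof of the upper bound in Theorem 1.** By Proposition 14 and Lemma 3, $f(n)\le n+1$ for all $n\in[D_t,D_t+m_t]$ and all $t\ge1$. These intervals start at $D_1=6$. Moreover $D_{t+1}=D_t+u_{t+1}=D_t+e_t\le D_t+m_t$, so each interval reaches the start of the next, and $D_t\to\infty$. Hence they cover all $n\ge6$. $\square$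

The first intervals are $[6,14]$ and $[14,910]$, and the third starts at $526$. The lower bound $f(n)\ge n+1$ is fact (b). We now prove it from scratch, and this completes the proof of Theorem 1.

## The lower bound: counting common inputs

Let $V=\{0,1\}^n$. At each node of a protocol the inputs consistent with the transcript form a rectangle: Alice's input ranges over some $X\subseteq V$ and Bob's over some $Y\subseteq V$. When Alice speaks, $X$ splits into $X_0\sqcup X_1$ and $Y$ stays; when Bob speaks, $Y$ splits. We call $(X,Y)$ *$k$-solvable* if $k$ bits suffice for all pairs $x\neq y$ in $X\times Y$. Padding with dummy bits, we may assume that all leaves have depth exactly $k$; empty rectangles are allowed.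

The quantity to follow is the number of words that both parties may hold:
$$\Delta=X\cap Y,\qquad d=|\Delta| .$$
It is additive: if Alice speaks, $X\cap Y$ is the disjoint union of $\Delta_j=X_j\cap Y$, $j=0,1$, and we write $d_j=|\Delta_j|$. The same holds when Bob speaks.

**Lemma 15.** If $(X,Y)$ is $0$-solvable with index $i$, then $d\le2$, and if $d=2$ then $X=Y=\Delta$.

*Proof.* Let $a\ne b$ be in $\Delta$. Then $(a,b)\in X\times Y$, so $a_i\ne b_i$. A word $c\in X\setminus\{a,b\}$ would need $c_i\ne a_i$ and $c_i\ne b_i$, which is impossible for bits. So $X=\{a,b\}$, and in the same way $Y=\{a,b\}$. $\square$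

**Lemma 16.** If $k\ge1$ and $(X,Y)$ is $k$-solvable, then $d\le2^k$.

*Proof.* Let $k=1$ and let Alice speak; the other case is symmetric. Both children are $0$-solvable. If $|X_0\cap Y|=2$, then $X_0=Y$ by Lemma 15, so $X_1\cap Y=\emptyset$ and $d=2$. The case $|X_1\cap Y|=2$ is the same. Otherwise $d\le1+1$. For $k\ge2$ use induction and add over the two children. $\square$

Applied to $(V,V)$ with $n=2$, this gives $4>2^1$, so $f(2)\ge2$. For general $n$ it only gives $f(n)\ge n$. To gain the last bit we ask what a rectangle with $d=2^k$ looks like.

**Lemma 17.** Let $k\ge1$, let $(X,Y)$ be solved by a protocol with all leaves at depth $k$, and let $d=2^k$. If $k\ge2$ and Alice (respectively Bob) speaks first, then $X=\Delta$ (respectively $Y=\Delta$). If $k=1$, then $X=\Delta$ or $Y=\Delta$.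

*Proof.* By symmetry let Alice speak first.

**Step 1.** *The case $k=1$.* If some child has $d_j=2$, then $X_j=Y$ by Lemma 15, so $Y\subseteq X$ and $Y=\Delta$. Otherwise $X_0\cap Y=\{a\}$ and $X_1\cap Y=\{b\}$ with $a\ne b$. Let $i$ be the index at the leaf $(X_0,Y)$. Since $a\in X_0$ and $b\in Y$, we have $a_i\ne b_i$. Any $x\in X_0\setminus\{a\}$ lies outside $Y$, so it differs from $a$ and from $b$, both of which are in $Y$. Hence $x_i\ne a_i$ and $x_i\ne b_i$, impossible. So $X_0=\{a\}$. Likewise $X_1=\{b\}$, and $X=\{a,b\}=\Delta$.

**Step 2.** *The case $k\ge2$, by induction.* By Lemma 16 both children have $d_j\le2^{k-1}$, and $d_0+d_1=2^k$, so $d_j=2^{k-1}$ for both. By induction (or Step 1), whoever speaks at child $j$, we have $X_j=\Delta_j$ or $Y=\Delta_j$. The second is impossible: $Y$ contains the disjoint union $\Delta_0\sqcup\Delta_1$, and $\Delta_{1-j}\ne\emptyset$. So $X_j=\Delta_j$ for both $j$, and $X=\Delta_0\cup\Delta_1=\Delta$. $\square$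

**Proposition 18.** For $n\ge3$, $(V,V)$ is not $n$-solvable. Hence $f(n)\ge n+1$ for $n\ge3$.

*Proof.* Suppose it is, by a protocol with all leaves at depth $n$, and let Alice speak first.

**Step 1.** *Every node is tight.* At the root $d=2^n$. If a node with $k\ge2$ remaining bits has $d=2^k$, then by additivity and Lemma 16 both children have $d=2^{k-1}$. So every node with $k\ge1$ remaining bits has $d=2^k$.

**Step 2.** *Alice must send the first $n-1$ bits.* As long as only Alice has spoken, $Y=V$. Suppose Bob spoke at such a node, with $k\ge2$ bits remaining. The node is not the root, so $k<n$. Lemma 17 would give $Y=\Delta$ and $|Y|=2^k<2^n$, a contradiction.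

**Step 3.** *One bit is not enough at the end.* So we arrive at a node with one remaining bit and $Y=V$. There $\Delta=X\cap V=X$ and $d=2$, so $X=\{a,b\}$. One more bit leads to at most two leaves, hence to at most two output indices. But let $a^{(i)}$ be $a$ with its $i$-th bit flipped. The pairs $(a,a^{(1)}),(a,a^{(2)}),(a,a^{(3)})$ all lie in $X\times Y$ and force the outputs $1$, $2$, $3$. This is a contradiction. $\square$

Step 3 is where $n\ge3$ enters. For $n=2$ exchanging the first bits uses two bits, so with the remark after Lemma 16, $f(2)=2$. Trivially $f(1)=0$: the answer is always $1$. For $3\le n\le6$, Lemma 3 with $G(2,4)$ gives $f(n)\le n+1$. Together with Proposition 18 and the upper bound for $n\ge6$, this proves Theorem 1 and the classification in Theorem 2.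

## Counting the alternations

It remains to count messages for $n\ge7$.

**Step 1.** *The protocol of Lemma 11 uses at most $t+2$ messages, the first by the speaker.* For $t=0$ there are at most $2$: the speaker's, then possibly the listener's bit. For $t\ge1$, an alarm takes one message. Otherwise the speaker's $u_t$ bits are followed by the protocol for $t-1$, begun by the old listener. So there is one more message per level.

**Step 2.** *The protocol of Lemma 12 uses at most $t+2$ messages, the first by Alice.* For $t=1$ (Lemma 8): in the usual case Alice sends $\rho_1(x)$, and then Lemma 7 with Bob as speaker takes two messages; in the unusual case the order is Alice, Bob, possibly Alice. So there are at most $3$. For $t\ge2$: if $x\in K_t$, Step 1 gives at most $t+2=1+(t+1)$; if $x\notin K_t$, Alice sends the slot (and possibly the pair) and Bob answers, which makes $2$.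

**Step 3.** *The games $G(D_t,m_t)$.* Let $g_t$ be the number of messages of our protocol for $G(D_t,m_t)$, and let $g_0=2$ be that for $G(2,4)$. The speaker's codeword is one message. Then, in the classes $K_t,K_t'$, at most $t+2$ messages follow. In a subcube class the protocol of the previous stage follows, with at most $g_{t-1}$ messages. In an alarm class the speaker just continues. So
$$g_t\le1+\max(t+2,\;g_{t-1}),$$
and since $g_0=2\le3$, induction gives $g_t\le t+3$. With Alice's initial message in Lemma 3 the total is at most $t+4$, where $t\ge1$ is the least index with $n\le D_t+m_t$. (Indeed $n\ge D_t$: this is clear for $t=1$, and for $t\ge2$ we have $n>D_{t-1}+m_{t-1}\ge D_t$.)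

**Step 4.** *The index $t$ is $O(\log^*n)$.* If $t=1$, at most $5$ messages are used. Let $t\ge2$ and put $v_i=u_i/2$. By (3), for $i\ge2$,
$$v_{i+1}=2^{k_{i-1}-1+v_i}\ge2^{v_i},\qquad v_2=4 .$$
Since $\log^*(2^v)=1+\log^*v$ for $v>0$ and $\log^*4=2$, we get $\log^*v_t\ge(t-2)+2=t$. By Step 3, $n>D_{t-1}+m_{t-1}\ge D_t\ge u_t\ge v_t$, so $t\le\log^*n$. Thus $t+4=O(\log^*n)$ messages suffice, and this completes the proof of Theorem 2. $\blacksquare$
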